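\title{A non-normable quasi-Banach space uniformly homeomorphic to $L_1$}

\begin{abstract}
A quasi-normed space that is uniformly homeomorphic to a Banach space of type greater than one is known to be normable. We show that the assumption on the type cannot be dropped. For every $0<p<1$ we construct a non-normable quasi-Banach space $E_p$, isomorphic to a complemented subspace of $L_p[0,1]$, such that $L_1[0,1]$ is uniformly homeomorphic to $L_1[0,1]\oplus E_p$, and these sums are pairwise non-isomorphic. The proof realizes the line with the metric $|s-t|^p$ as the kernel of an endomorphism of a weighted product of circles. It then splits the resulting quotient maps, in the Lipschitz category, on a space of group-valued functions in which an independent random variable is always available at bounded cost.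
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Quasi-norms, uniform homeomorphisms and type}

A \emph{quasi-norm} on a real or complex vector space $F$ is a map $\|\cdot\|:F\to[0,\infty)$ such that $\|x\|=0$ if and only if $x=0$, $\|cx\|=|c|\,\|x\|$ for all scalars $c$, and $\|x+y\|\le C(\|x\|+\|y\|)$ for some constant $C\ge1$ and all $x,y\in F$. The space $F$ carries the translation-invariant uniform structure generated by the sets $\{(x,y):\|x-y\|<\varepsilon\}$, $\varepsilon>0$. Thus a map $f$ between quasi-normed spaces is uniformly continuous if for every $\varepsilon>0$ there is $\delta>0$ such that $\|x-y\|<\delta$ implies $\|f(x)-f(y)\|<\varepsilon$. A \emph{uniform homeomorphism} is a uniformly continuous bijection with uniformly continuous inverse, and $F$ is \emph{quasi-Banach} if its Cauchy sequences converge. An \emph{isomorphism}, written $\cong$, is a linear bijection that changes the quasi-norm at most by constant factors.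

For $0<r\le1$, an \emph{$r$-norm} is a quasi-norm with $\|x+y\|^r\le\|x\|^r+\|y\|^r$. The space $F$ is \emph{$r$-normable} if its quasi-norm is equivalent to an $r$-norm, and \emph{normable} if it is $1$-normable, that is, if its quasi-norm is equivalent to a norm. The basic example is $L_p=L_p[0,1]$, $0<p<1$, with $\|f\|_p=(\int|f|^p)^{1/p}$. This is a $p$-norm because $(a+b)^p\le a^p+b^p$ for $a,b\ge0$, and $L_p$ is not $r$-normable for any $r\in(p,1]$ (Lemma~\ref{lem:notr}).

A Banach space $X$ has \emph{(Rademacher) type} $r\in[1,2]$ if there is a constant $T$ such that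
\[
\mathbb E\,\Big\|\sum_{i=1}^n\varepsilon_ix_i\Big\|\le T\Big(\sum_{i=1}^n\|x_i\|^r\Big)^{1/r}
\]
for all $n$ and all $x_1,\dots,x_n\in X$, where the $\varepsilon_i$ are independent uniformly distributed signs. Type measures the cancellation in random sums. Every Banach space has type $1$ by the triangle inequality, and the \emph{type supremum} of $X$ is the supremum of its types. A Hilbert space has type $2$, since there $\mathbb E\|\sum\varepsilon_ix_i\|^2=\sum\|x_i\|^2$. At the other extreme, the unit vectors of $\ell_1$ satisfy $\|\sum_{i\le n}\varepsilon_ie_i\|=n$ for all signs, and $n\le Tn^{1/r}$ fails for large $n$ when $r>1$. Hence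
\begin{equation}\label{eq:typeone}
\text{a Banach space with an isometric copy of $\ell_1$ has type supremum one.}
\end{equation}

It is known that a quasi-normed space uniformly homeomorphic to a Banach space of type $r>1$ is normable. The remaining case is stated as an open problem in \cite{source}.

\medskip
\noindent\textbf{Problem.} Do there exist a non-normable quasi-normed space $F$ and a Banach space $X$ with type supremum one such that $F$ and $X$ are uniformly homeomorphic?

\subsection{A test on discrete cubes}\label{sec:cubes}

A uniformly continuous map defined on a normed space grows at most linearly at large distances, because a long segment can be cut into short pieces. A uniform homeomorphism between normed spaces therefore preserves distances up to multiplicative and additive constants, and one might guess that normability is a uniform invariant and that type is an artifact of the proof. The following computation shows what type actually does, in the model case $F=L_p$.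

Let $\Psi:X\to L_p$ be a uniform homeomorphism from a Banach space. Choose $\delta,\eta>0$ such that $\|a-b\|_p\le\delta$ implies $\|\Psi^{-1}a-\Psi^{-1}b\|\le1$, and $\|x-y\|\le\eta$ implies $\|\Psi x-\Psi y\|_p\le1$. Cutting the segment from $x$ to $y$ into pieces of length at most $\eta$ and using the $p$-norm inequality, we get
\[
\|\Psi x-\Psi y\|_p^p\le1+\|x-y\|/\eta .
\]
Let $I_1,\dots,I_n$ be consecutive intervals of length $1/n$, and for $\varepsilon\in\{-1,1\}^n$ put $v(\varepsilon)=\frac\delta2\,n^{1/p}\sum_i\varepsilon_i1_{I_i}$ and $f(\varepsilon)=\Psi^{-1}v(\varepsilon)$. If $\varepsilon^{(i)}$ is $\varepsilon$ with the $i$th sign flipped, then $\|v(\varepsilon)-v(\varepsilon^{(i)})\|_p=\delta$, while $\|v(\varepsilon)-v(-\varepsilon)\|_p=\delta n^{1/p}$. So the cube $f$ in $X$ has edges of length at most $1$, and its diagonals satisfy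
\begin{equation}\label{eq:cube}
\eta(\delta^pn-1)\le\|f(\varepsilon)-f(-\varepsilon)\|\le n .
\end{equation}
The space $X$ has \emph{metric (Enflo) type} $r$ if $\mathbb E\|f(\varepsilon)-f(-\varepsilon)\|^r\le T^r\sum_{i}\mathbb E\|f(\varepsilon)-f(\varepsilon^{(i)})\|^r$ for all $n$ and all maps $f:\{-1,1\}^n\to X$. It is known that for Banach spaces the supremum of the metric types equals the type supremum. For our cubes the inequality would give $\eta^r(\delta^pn-1)^r\le T^rn$, which fails for large $n$ when $r>1$. Only the constants change if $L_p$ is replaced by a $p$-normable space containing an isomorphic copy of $L_p$.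

So type greater than one forbids cubes with bounded edges and diagonals of order $n$, and a uniform homeomorphism onto such an $F$ produces them. In $\ell_1$ these cubes exist and the obstruction disappears. The computation also suggests what to look for. The metric $\|f-g\|_p^p$ is additive over disjoint supports, exactly like the metric of $L_1$, so one should compare $L_1$ with the $p$th power of the quasi-norm, and one may hope for a Lipschitz equivalence.

\subsection{Results}

We write $A\approx A'$ if the metric spaces $A$ and $A'$ are bi-Lipschitz homeomorphic. Products of metric spaces carry the sum metric, so $A\approx A'$ implies $A\times C\approx A'\times C$.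

\begin{theorem}\label{thm:A}
For every $0<p<1$ there are a real Banach space $X$ containing an isometric copy of $\ell_1$, hence with type supremum one, and a real vector space $E_p$ with a complete, subadditive functional $\|\cdot\|_B$ satisfying $\|cz\|_B=|c|^p\|z\|_B$, such that $\|\cdot\|_B^{1/p}$ is a quasi-norm making $E_p$ a non-normable quasi-Banach space, and
\[
X\approx X\times E_p ,
\]
where $E_p$ carries the metric $\|z-z'\|_B$. Consequently $F=X\oplus E_p$, with the quasi-norm $\|(x,z)\|_F=\|x\|+\|z\|_B^{1/p}$, is non-normable and uniformly homeomorphic to the Banach space $X$.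
\end{theorem}

The answer to the problem is therefore yes, and the hypothesis of type greater than one in the normability result cannot be dropped. The space $X$ can be identified.

\begin{theorem}\label{thm:B}
Let $X$ and $E_p$ be the spaces constructed in the proof of Theorem~\ref{thm:A}, and let $L_1=L_1[0,1]$.
\begin{enumerate}
\item[(1)] $X\cong L_1$ for every $p$. So $L_1$ is uniformly homeomorphic to $F_p=L_1\oplus E_p$ for all $0<p<1$. There are a uniform homeomorphism $\Psi:L_1\to F_p$ and a constant $C$ with
\[
\begin{aligned}
\|\Psi x-\Psi y\|_{F_p}&\le C(d+d^{1/p}),&&d=\|x-y\|,\\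
\|\Psi^{-1}a-\Psi^{-1}b\|&\le C(d+d^{p}),&&d=\|a-b\|_{F_p}.
\end{aligned}
\]
\item[(2)] $E_p$ is isomorphic to a complemented subspace of $L_p[0,1]$ and contains a subspace isomorphic to $L_p[0,1]$.
\item[(3)] The spaces $F_p$, $0<p<1$, are pairwise non-isomorphic. Thus $L_1$ is uniformly homeomorphic to continuum many pairwise non-isomorphic non-normable quasi-Banach spaces.
\item[(4)] Every Banach space $Y$ with a complemented subspace isomorphic to $L_1$ is uniformly homeomorphic to the non-normable space $Y\oplus E_p$, for each $0<p<1$.
\item[(5)] The relation $L_1\approx L_1\times E_p$ and parts \emph{(2)--(4)} also hold for complex scalars, with $E_p$ replaced by a complex analogue $E_p^{\mathbb C}$.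
\end{enumerate}
\end{theorem}

The spaces $F_p$ are separable, being homeomorphic to $L_1$. The exponent $1/p$ in part (1) cannot be lowered for large $d$, for any uniform homeomorphism $\Psi$ of a Banach space onto $F_p$. Indeed $F_p$ is $p$-normable and contains $L_p$ (Lemmas~\ref{lem:Ep} and~\ref{lem:sum}), so the cubes of Section~\ref{sec:cubes} give points at distance at most $n$, as in \eqref{eq:cube}, whose images are at distance at least $cn^{1/p}$.

Section~\ref{sec:lifts} introduces random lifts and shows the mechanism of the proof on the doubling map of the circle. Sections~\ref{sec:B} and~\ref{sec:split} construct function spaces $B(G)$ on which random lifts become Lipschitz sections. Section~\ref{sec:kernel} produces the line with the metric $|s-t|^p$ as a kernel. The two theorems are proved in Sections~\ref{sec:A} and~\ref{sec:Bproof}.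

\section{Random lifts and the doubling map}\label{sec:lifts}

The objects in the proof, such as the circle, are groups and not vector spaces. A \emph{normed group} is an abelian group $G$ with a function $|\cdot|:G\to[0,\infty)$ such that $|g|=0$ if and only if $g=0$, $|-g|=|g|$, $|g+h|\le|g|+|h|$, and such that the metric $|g-h|$ is complete and separable. A homomorphism $\varphi$ of normed groups is $M$-Lipschitz exactly when $|\varphi(g)|\le M|g|$ for all $g$. A closed subgroup of a normed group, in particular the kernel of a Lipschitz homomorphism, is a normed group. We use three examples: separable Banach spaces; the circle $\mathbb T=\mathbb R/\mathbb Z$ with $|t|_{\mathbb T}=\operatorname{dist}(t,\mathbb Z)$, so that $|t|_{\mathbb T}\le\min(|t|,\frac12)$ for real $t$; and, for $0<p<1$, the group $S_p=(\mathbb R,|\cdot|^p)$.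

All our product decompositions come from one observation.

\begin{lemma}\label{lem:section}
Let $q:H\to G$ be a Lipschitz homomorphism between abelian groups with translation-invariant metrics, and let $\sigma:G\to H$ be a Lipschitz map, not necessarily additive, with $q\circ\sigma=\mathrm{id}$. Then $H\approx\ker q\times G$.
\end{lemma}

\begin{proof}
The map $h\mapsto(h-\sigma(qh),qh)$ is Lipschitz and takes values in $\ker q\times G$. The map $(k,g)\mapsto k+\sigma(g)$ is Lipschitz. Since $q(k+\sigma(g))=g$, the two maps are inverse to each other.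
\end{proof}

The quotient map $\mathbb R\to\mathbb T$ has no continuous section $\sigma$: the function $t\mapsto\sigma(t\bmod1)-t$ would be continuous and integer-valued on $[0,1]$, hence constant, but its values at $0$ and $1$ differ by $1$. To lift the circle to the line one has to cut it, and the lift jumps at the cut. If the cut is placed at random, two nearby points are separated only with small probability, and the lift is Lipschitz on average. Let $I=[0,1]$ with its Borel $\sigma$-algebra and Lebesgue measure.

\begin{definition}\label{def:lift}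
Let $q:H\to G$ be a Lipschitz homomorphism of normed groups. A \emph{random lift} for $q$ with constant $L$ is a Borel map $\Lambda:G\times I\to H$ such that $q(\Lambda(g,u))=g$ and $\Lambda(0,u)=0$ for all $g,u$, and
\[
\int_I|\Lambda(g,u)-\Lambda(g',u)|\,du\le L|g-g'|\qquad(g,g'\in G).
\]
\end{definition}

The condition $\Lambda(0,u)=0$ is a normalization: if it fails, $\Lambda(g,u)-\Lambda(0,u)$ has all the required properties.

For $u\in I$ let $c(u)=\frac14+\frac u2$, and for $t\in\mathbb T$ let $\lambda(t,u)$ be the representative of $t$ in the interval $(c(u)-1,c(u)]$. If $\tilde t$ is the representative of $t$ in $[0,1)$, then $\lambda(t,u)=\tilde t$ when $\tilde t\le c(u)$ and $\lambda(t,u)=\tilde t-1$ otherwise; this shows that $\lambda$ is Borel. The cut $c$ is kept in $[\frac14,\frac34]$, away from $0$, so that small elements have small lifts for \emph{every} $u$. This pointwise bound is needed when infinitely many circles are lifted at once.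

\begin{lemma}\label{lem:lambda}
The map $\lambda$ is a random lift for $\mathbb R\to\mathbb T$ with constant $3$, and $|\lambda(t,u)|\le3|t|_{\mathbb T}$ for all $t$ and $u$.
\end{lemma}

\begin{proof}
The interval $(c-1,c]$ contains $(-\frac14,\frac14)$ and is contained in $[-\frac34,\frac34]$. If $|t|_{\mathbb T}<\frac14$, then $\lambda(t,u)$ is the representative of $t$ in $(-\frac14,\frac14)$ and $|\lambda(t,u)|=|t|_{\mathbb T}$; in particular $\lambda(0,u)=0$. If $|t|_{\mathbb T}\ge\frac14$, then $|\lambda(t,u)|\le\frac34\le3|t|_{\mathbb T}$.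

Let $\tilde s<\tilde t$ and $d=\tilde t-\tilde s$, so that $|t-s|_{\mathbb T}=\min(d,1-d)$. Let $P$ be the measure of the set of $u$ with $\tilde s\le c(u)<\tilde t$. For such $u$ we have $\lambda(t,u)-\lambda(s,u)=d-1$. For all other $u$ both points are shifted or neither is, and the difference is $d$. Hence
\[
\int_I|\lambda(t,u)-\lambda(s,u)|\,du=d(1-P)+(1-d)P .
\]
The variable $c$ takes values in $[0,1]$ and has density at most $2$, so $P\le2d$ and $1-P\le2(1-d)$. The integral is at most $d+P\le3d$, and at most $(1-P)+(1-d)\le3(1-d)$.
\end{proof}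

For example, $s=\frac12-\varepsilon$ and $t=\frac12+\varepsilon$ with $\varepsilon<\frac14$ are separated with probability $4\varepsilon$, and the integral is $2\varepsilon(1-4\varepsilon)+(1-2\varepsilon)4\varepsilon=6\varepsilon-16\varepsilon^2$, against $|t-s|_{\mathbb T}=2\varepsilon$.

\subsection*{The model case}

An average over $u$ is an $L_1$-norm, so we pass to functions. For measurable $x:I\to\mathbb T$ put $\hat x(s,u)=\lambda(x(s),u)$. By Fubini's theorem and Lemma~\ref{lem:lambda},
\[
\int_I\int_I|\hat x(s,u)-\hat y(s,u)|\,du\,ds\le3\int_I|x(s)-y(s)|_{\mathbb T}\,ds .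
\]
So $x\mapsto\hat x$ is a Lipschitz lift of circle-valued functions to real functions, at the price of one new variable $u$.

Suppose that this price can be paid. That is, suppose each normed group $G$ has a group $B(G)$ of $G$-valued functions, with an invariant metric, such that every random lift for $q:H\to G$ yields a Lipschitz section of $x\mapsto q\circ x$, $B(H)\to B(G)$, and the kernel of this map is $B(\ker q)$. Lemma~\ref{lem:section} then gives $B(\mathbb R)\approx B(\mathbb Z)\times B(\mathbb T)$. Now let $D:\mathbb T\to\mathbb T$ be the doubling map $Dt=2t$, with kernel $\mathbb Z_2=\{0,\frac12\}$. Halving is two-valued on $\mathbb T$ but single-valued on $\mathbb R$, so $(t,u)\mapsto\frac12\lambda(t,u)\bmod1$ is a random lift for $D$, with constant $\frac32$. This gives $B(\mathbb T)\approx B(\mathbb Z_2)\times B(\mathbb T)$. Substituting the second relation into the first,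
\begin{equation}\label{eq:toy}
B(\mathbb R)\approx B(\mathbb Z)\times B(\mathbb T)\approx B(\mathbb Z)\times B(\mathbb T)\times B(\mathbb Z_2)\approx B(\mathbb R)\times B(\mathbb Z_2).
\end{equation}
The space of real functions absorbs a factor that comes from the kernel of an endomorphism of a quotient group.

Two things remain. First, $B$ has to be constructed. The formula for $\hat x$ does not give a section on $L_1(I;\cdot\,)$: the function $\hat x$ lives on $I^2$, and transporting it to $I$ by a measure-preserving map $\pi=(\pi_1,\pi_2):I\to I^2$ gives a lift of $x\circ\pi_1$ and not of $x$. Allowing infinitely many variables does not help by itself, since a general function uses all of them. Second, $\mathbb Z_2$ has to be replaced by $S_p$, so that the absorbed factor is a vector space of functions with an $L_p$-type metric.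

\section{The space $B(G)$}\label{sec:B}

The plan is to write a function of infinitely many variables as a sum of pieces, the $m$th depending on finitely many variables, to lift each piece with the next unused variable, and to choose a norm in which one more variable costs a bounded factor.

Let $\Omega=I^{\{1,2,\dots\}}$ with the product $\sigma$-algebra and the product measure $\mu$, and let $G$ be a normed group with its Borel $\sigma$-algebra. Since $G$ is separable, the Borel $\sigma$-algebra of $G\times G$ is the product $\sigma$-algebra, so sums of measurable maps $\Omega\to G$ are measurable. Pointwise limits of measurable maps into a metric space are measurable. Let $L_1(G)$ be the group of measurable $x:\Omega\to G$ with $\|x\|_1=\int|x|\,d\mu<\infty$, modulo equality almost everywhere. For $n\ge0$ let $L_1^{(n)}(G)$ be the subgroup of classes with a representative $f(\omega_1,\dots,\omega_n)$, $f:I^n\to G$ measurable. Thus $L_1^{(0)}(G)$ consists of the constants.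

\begin{lemma}\label{lem:L1}
The group $L_1(G)$ is complete, and $\bigcup_nL_1^{(n)}(G)$ is dense in it.
\end{lemma}

\begin{proof}
For completeness it suffices to treat a sequence with $\sum_i\|x^{i+1}-x^i\|_1<\infty$, since every Cauchy sequence has such a subsequence. Then $\sum_i|x^{i+1}-x^i|<\infty$ on a set of full measure. There $x^i$ converges, because $G$ is complete; let $x$ be the limit, and $0$ elsewhere. Then $x$ is measurable and $\|x-x^i\|_1\le\sum_{j\ge i}\|x^{j+1}-x^j\|_1\to0$.

For density let $x\in L_1(G)$, $\varepsilon>0$, and let $(g_i)_{i\ge1}$ be dense in $G$. Let $A_i$ be the set of $\omega$ for which $i$ is the first index with $|x(\omega)-g_i|<\varepsilon$, and let $x_\varepsilon=g_i$ on $A_i$. Then $\|x-x_\varepsilon\|_1\le\varepsilon$, so $x_\varepsilon\in L_1(G)$. Write $g1_A$ for the function equal to $g$ on $A$ and $0$ elsewhere. By dominated convergence, $\|x_\varepsilon-\sum_{i\le K}g_i1_{A_i}\|_1=\int_{\bigcup_{i>K}A_i}|x_\varepsilon|\,d\mu\to0$ as $K\to\infty$. The measurable sets that depend on finitely many coordinates form an algebra generating the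 product $\sigma$-algebra, so for each $\delta>0$ there are such sets $C_i$ with $\mu(A_i\triangle C_i)\le\delta$. Then $\sum_{i\le K}g_i1_{C_i}$ depends on finitely many coordinates, and
\[
\Big\|\sum_{i\le K}g_i1_{A_i}-\sum_{i\le K}g_i1_{C_i}\Big\|_1\le\sum_{i\le K}|g_i|\,\mu(A_i\triangle C_i)\le\delta\sum_{i\le K}|g_i| .\qedhere
\]
\end{proof}

We need additive, bounded operators that approximate $x$ by functions of finitely many variables. For functions with values in a Banach space one would integrate out the remaining variables, but circle-valued functions cannot be averaged. Setting the remaining variables equal to constants makes no sense for classes of functions. What works for every $G$ is a measure-preserving substitution that manufactures all the remaining variables from a single one.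

The binary digits of $u\in I$ are independent fair bits. Split the positive integers into infinitely many infinite sets, and let $\tau_i(u)$ be the number whose binary digits are the digits of $u$ indexed by the $i$th set. The $\tau_i$ are independent and uniformly distributed, so $\tau=(\tau_1,\tau_2,\dots):I\to\Omega$ maps Lebesgue measure to $\mu$. For $m\ge0$ put
\[
h_m(\omega)=(\omega_1,\dots,\omega_m,\tau_1(\omega_{m+1}),\tau_2(\omega_{m+1}),\dots),\qquad A_mx=x\circ h_m .
\]
The coordinates of $h_m$ are independent and uniform, so $h_m$ preserves $\mu$. Hence $A_m$ is well defined on classes and is an isometric homomorphism of $L_1(G)$ into itself.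

\begin{lemma}\label{lem:Am}
Let $x\in L_1(G)$.
\begin{enumerate}
\item[(a)] $A_mx\in L_1^{(m+1)}(G)$.
\item[(b)] If $x\in L_1^{(n)}(G)$ and $m\ge n$, then $A_mx=x$.
\item[(c)] $A_mx\to x$ in $L_1(G)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The map $h_m$ depends only on $\omega_1,\dots,\omega_{m+1}$ and fixes the first $m$ coordinates; this gives (a) and (b). If $x'\in L_1^{(n)}(G)$ and $m\ge n$, then $\|A_mx-x\|_1\le\|A_m(x-x')\|_1+\|x'-x\|_1=2\|x-x'\|_1$ by (b), and (c) follows from Lemma~\ref{lem:L1}.
\end{proof}

Let $\Delta_0=A_0$ and $\Delta_m=A_m-A_{m-1}$ for $m\ge1$. These are homomorphisms with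
\begin{equation}\label{eq:Delta}
\Delta_mx\in L_1^{(m+1)}(G),\qquad\|\Delta_mx\|_1\le2\|x\|_1,\qquad x=\sum_{m\ge0}\Delta_mx\ \text{ in }L_1(G).
\end{equation}
Define
\[
B(G)=\Big\{x\in L_1(G):\ \|x\|_B=\sum_{m\ge0}2^m\|\Delta_mx\|_1<\infty\Big\}.
\]

\begin{lemma}\label{lem:B}
Let $G$ and $G'$ be normed groups.
\begin{enumerate}
\item[(a)] $B(G)$ is a group, $\|x\|_1\le\|x\|_B$, and $\|x-y\|_B$ is a complete invariant metric.
\item[(b)] If $z\in L_1^{(n)}(G)$, then $z\in B(G)$ and $\|z\|_B\le2^{n+2}\|z\|_1$. If $z$ is the constant $g$, then $\|z\|_B=|g|$.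
\item[(c)] If $\varphi:G\to G'$ is an $M$-Lipschitz homomorphism, then $x\mapsto\varphi\circ x$ is an $M$-Lipschitz homomorphism $L_1(G)\to L_1(G')$ and $B(G)\to B(G')$. If $\varphi$ is a bi-Lipschitz isomorphism, then $B(G)\approx B(G')$.
\item[(d)] If $K$ is a closed subgroup of $G$, then $B(K)=\{x\in B(G):x\in K\text{ a.e.}\}$, with the same norm.
\item[(e)] If $G$ is a real or complex vector space with $|cg|=|c|^s|g|$ for some $s>0$ and all scalars $c$, then $B(G)$ is a vector space, the $\Delta_m$ are linear, and $\|cx\|_B=|c|^s\|x\|_B$. If $G$ is a separable Banach space, then $B(G)$ is a Banach space.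
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The functional $\|\cdot\|_B$ is even and subadditive because the $\Delta_m$ are homomorphisms, and $\|x\|_1\le\sum_m\|\Delta_mx\|_1\le\|x\|_B$ by \eqref{eq:Delta}. A $\|\cdot\|_B$-Cauchy sequence $(x^i)$ converges in $L_1(G)$ to some $x$. Each $\Delta_m$ is continuous on $L_1(G)$, so for every $M$
\[
\sum_{m\le M}2^m\|\Delta_m(x^i-x)\|_1=\lim_j\sum_{m\le M}2^m\|\Delta_m(x^i-x^j)\|_1\le\sup_{j\ge i}\|x^i-x^j\|_B .
\]
Letting $M\to\infty$ shows that $x\in B(G)$ and $\|x^i-x\|_B\to0$.

(b) For $m\ge n+1$ we have $A_mz=A_{m-1}z=z$, so $\Delta_mz=0$. Therefore $\|z\|_B\le\|z\|_1+\sum_{m=1}^n2^{m+1}\|z\|_1\le2^{n+2}\|z\|_1$. For a constant only $\Delta_0z=z$ survives.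

(c) Composition on the left with $\varphi$ commutes with composition on the right with $h_m$, and $\varphi$ is additive, so $\Delta_m(\varphi\circ x)=\varphi\circ\Delta_mx$ and $\|\Delta_m(\varphi\circ x)\|_1\le M\|\Delta_mx\|_1$. For the last claim apply this to $\varphi$ and $\varphi^{-1}$.

(d) A measurable $G$-valued function lying in $K$ almost everywhere becomes a measurable $K$-valued function after it is set to $0$ on the null set $\{x\notin K\}$. The operators $\Delta_m$ are given by the same formula for $K$ and $G$.

(e) The $A_m$ commute with multiplication by scalars, and $\|cx\|_1=|c|^s\|x\|_1$.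
\end{proof}

Part (b) is the purpose of the weights $2^m$: the cost of a function of $n$ variables is at most a fixed multiple of the $n$th weight, and shifting $n$ by a bounded amount changes this bound by a bounded factor. With constant weights the bound in (b) would grow like $n$, and the next proof would lose a factor $m$ in the $m$th piece.

\section{Splitting and absorption}\label{sec:split}

\begin{proposition}[Splitting]\label{prop:split}
Let $q:H\to G$ be a Lipschitz homomorphism of normed groups that has a random lift. Then $B(H)\approx B(\ker q)\times B(G)$.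
\end{proposition}

\begin{proof}
Let $\Lambda$ be a random lift with constant $L$. By Lemma~\ref{lem:B}(c),(d), the map $x\mapsto q\circ x$ is a Lipschitz homomorphism $B(H)\to B(G)$ with kernel $B(\ker q)$. By Lemma~\ref{lem:section} it suffices to find a Lipschitz section $\sigma$.

The piece $\Delta_mx$ depends only on $\omega_1,\dots,\omega_{m+1}$, so $\omega_{m+2}$ is free. For $x\in B(G)$ put
\[
\sigma_m(x)(\omega)=\Lambda\big(\Delta_mx(\omega),\,\omega_{m+2}\big).
\]
This is measurable, because $\Lambda$ is Borel and the Borel $\sigma$-algebra of $G\times I$ is the product $\sigma$-algebra. Changing $\Delta_mx$ on a null set changes $\sigma_m(x)$ on a null set. Take representatives of $\Delta_mx$ and $\Delta_my$ that depend only on $\omega_1,\dots,\omega_{m+1}$ and integrate first in $\omega_{m+2}$. Definition~\ref{def:lift} gives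
\[
\|\sigma_m(x)-\sigma_m(y)\|_1\le L\|\Delta_mx-\Delta_my\|_1=L\|\Delta_m(x-y)\|_1 .
\]
Since $\Lambda(0,u)=0$ we have $\sigma_m(0)=0$, and the case $y=0$ shows that $\sigma_m(x)\in L_1^{(m+2)}(H)$. By Lemma~\ref{lem:B}(b) with $n=m+2$,
\begin{equation}\label{eq:sigma}
\|\sigma_m(x)-\sigma_m(y)\|_B\le16L\cdot2^m\|\Delta_m(x-y)\|_1 .
\end{equation}
With $y=0$ this gives $\sum_m\|\sigma_m(x)\|_B\le16L\|x\|_B$, so $\sigma(x)=\sum_m\sigma_m(x)$ converges in the complete group $B(H)$. Summing \eqref{eq:sigma} over $m$ gives $\|\sigma(x)-\sigma(y)\|_B\le16L\|x-y\|_B$.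

The series for $\sigma(x)$ also converges in $L_1(H)$, and composition with $q$ is a continuous homomorphism $L_1(H)\to L_1(G)$. Hence $q\circ\sigma(x)=\sum_mq\circ\sigma_m(x)=\sum_m\Delta_mx=x$.
\end{proof}

The maps $\sigma_m$ are not additive. The proof uses only that $\Delta_m$ is additive, to pass from $\Delta_mx-\Delta_my$ to $\Delta_m(x-y)$, and that $q$ is additive, so that a sum of lifts is a lift of the sum.

The next statement abstracts the model case.

\begin{proposition}[Absorption]\label{prop:absorb}
Let $q:H\to G$ be a Lipschitz homomorphism of normed groups that has a random lift. Let $D:G\to G$ and $R:H\to H$ be Lipschitz homomorphisms with $DqR=q$. Then $B(H)\approx B(H)\times B(\ker D)$.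
\end{proposition}

\begin{proof}
Let $\Lambda$ be a random lift for $q$ with constant $L$, and put $\Lambda'=qR\Lambda:G\times I\to G$. Then $\Lambda'$ is Borel, $\Lambda'(0,u)=0$, and $D\Lambda'(g,u)=q\Lambda(g,u)=g$. If $qR$ is $M$-Lipschitz, then $\int_I|\Lambda'(g,u)-\Lambda'(g',u)|\,du\le ML|g-g'|$. So $\Lambda'$ is a random lift for $D$. Proposition~\ref{prop:split}, applied to $q$ and to $D$, gives $B(H)\approx B(\ker q)\times B(G)$ and $B(G)\approx B(G)\times B(\ker D)$. Therefore
\[
B(H)\approx B(\ker q)\times B(G)\times B(\ker D)\approx B(H)\times B(\ker D).\qedhere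
\]
\end{proof}

With $H=\mathbb R$, $G=\mathbb T$, $Dt=2t$ and $Rv=v/2$, this proves \eqref{eq:toy}.

\section{The line with the metric $|s-t|^p$ as a kernel}\label{sec:kernel}

Fix $0<p<1$. We look for a Banach space $H$, a quotient group $G$ and an endomorphism $D$ as in Proposition~\ref{prop:absorb} with $\ker D$ a copy of $S_p$. A real number $t$ gives the sequence $x_k=2^{-k}t\bmod1$, $k\in\mathbb Z$, which satisfies $x_k=2x_{k+1}$. Its terms have size at most $\frac12$ when $2^k\le|t|$ and size $2^{-k}|t|$ when $2^k\ge2|t|$. With weights $2^{kp}$, both ranges give geometric series dominated by the scale $2^k\sim|t|$, and the total is of order $|t|^p$. This suggests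
\[
V=\Big\{v\in\mathbb R^{\mathbb Z}:|v|=\sum_k2^{kp}|v_k|<\infty\Big\},\qquad\Pi=\Big\{x\in\mathbb T^{\mathbb Z}:|x|=\sum_k2^{kp}|x_k|_{\mathbb T}<\infty\Big\},
\]
the coordinatewise reduction $q:V\to\Pi$ modulo $1$, which is $1$-Lipschitz, and
\[
D:\Pi\to\Pi,\qquad(Dx)_k=x_k-2x_{k+1}.
\]
Since $|2t|_{\mathbb T}\le2|t|_{\mathbb T}$, we have $|Dx|\le|x|+2\sum_k2^{kp}|x_{k+1}|_{\mathbb T}=(1+2^{1-p})|x|$.

\begin{lemma}\label{lem:groups}
$V$ is a Banach space linearly isometric to $\ell_1$, and $\Pi$ is a normed group. A map from a measurable space into $V$ is measurable as soon as its coordinates are.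
\end{lemma}

\begin{proof}
The map $v\mapsto(2^{kp}v_k)_k$ is a linear isometry of $V$ onto $\ell_1(\mathbb Z)$. In $\Pi$ we have $|x_k|_{\mathbb T}\le2^{-kp}|x|$, so a Cauchy sequence $(x^i)$ converges coordinatewise to some $x$, and Fatou's lemma for series gives $|x^i-x|\le\liminf_j|x^i-x^j|$. Finitely supported sequences with rational entries form a countable dense set. Finally, the distance to a fixed point of $V$ is a countable sum of continuous functions of single coordinates, so balls lie in the $\sigma$-algebra generated by the coordinates. By separability every open set is a countable union of balls.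
\end{proof}

\begin{lemma}\label{lem:kernel}
The map $\iota(t)=(2^{-k}t\bmod1)_{k\in\mathbb Z}$ is a group isomorphism of $S_p$ onto $\ker D$, and
\[
\tfrac14|t|^p\le|\iota(t)|\le\Big(\frac1{1-2^{-p}}+\frac1{1-2^{p-1}}\Big)|t|^p .
\]
\end{lemma}

\begin{proof}
The map $\iota$ is additive. Let $t\ne0$ and choose $j\in\mathbb Z$ with $2^j\le|t|<2^{j+1}$. Bounding $|\iota(t)_k|_{\mathbb T}$ by $1$ for $k\le j$ and by $2^{-k}|t|$ for $k>j$,
\[
|\iota(t)|\le\sum_{k\le j}2^{kp}+|t|\sum_{k>j}2^{-k(1-p)}=\frac{2^{jp}}{1-2^{-p}}+\frac{|t|\,2^{-(j+1)(1-p)}}{1-2^{p-1}} .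
\]
Here $2^{jp}\le|t|^p$ and $2^{-(j+1)(1-p)}\le|t|^{p-1}$, which gives the upper bound. For $k=j+2$ we have $2^{-k}|t|\in[\frac14,\frac12)$, so $|\iota(t)_k|_{\mathbb T}\ge\frac14$ and $|\iota(t)|\ge\frac142^{(j+2)p}\ge\frac14|t|^p$. Since $2^{-k}t-2\cdot2^{-(k+1)}t=0$, the image of $\iota$ lies in $\ker D$.

Let $x\in\ker D$. Since $|x_k|_{\mathbb T}\le2^{-kp}|x|\to0$ as $k\to\infty$, there is $k_0$ such that $x_k$ has a representative $t_k\in(-\frac14,\frac14)$ for $k\ge k_0$. The number $t_k-2t_{k+1}$ is an integer of modulus less than $\frac34$, so $t_k=2t_{k+1}$. Hence $t=2^kt_k$ does not depend on $k\ge k_0$, and $x_k=\iota(t)_k$ for these $k$. For $k<k_0$ we have $x_k=2^{k_0-k}x_{k_0}=\iota(t)_k$. So $x=\iota(t)$.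
\end{proof}

The two geometric series use $p>0$ and $p<1$ respectively. For $p=1$ and $t\ne0$ the terms $2^k|2^{-k}t|_{\mathbb T}$ equal $|t|$ for all large $k$, so $\iota(t)\notin\Pi$.

It remains to find $R$. Over the reals, the equation $w_k-2w_{k+1}=v_k$ reads $w_{k+1}=\frac12(w_k-v_k)$. Iterating this toward $k=-\infty$ gives the formula below. Each step forward multiplies by $\frac12$ while the weight grows by $2^p$, so $p<1$ makes the solution operator bounded. As with the doubling map, the kernel is created by the reduction modulo $1$: a real solution of $w_k=2w_{k+1}$ is $w_k=2^{-k}w_0$, which lies in $V$ only if $w_0=0$.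

\begin{proposition}\label{prop:main}
$B(V)\approx B(V)\times B(S_p)$.
\end{proposition}

\begin{proof}
We verify the hypotheses of Proposition~\ref{prop:absorb} for $q:V\to\Pi$ and $D$.

\emph{Random lift for $q$.} Put $\Lambda(y,u)_k=\lambda(y_k,u)$ for $y\in\Pi$, $u\in I$. The pointwise bound of Lemma~\ref{lem:lambda} gives $|\Lambda(y,u)|\le3|y|$, so $\Lambda$ takes values in $V$. It is Borel by Lemma~\ref{lem:groups}, because $y\mapsto y_k$ is continuous and $\lambda$ is Borel. We have $q\Lambda(y,u)=y$ and $\Lambda(0,u)=0$ coordinatewise, and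
\[
\int_I|\Lambda(y,u)-\Lambda(y',u)|\,du=\sum_k2^{kp}\int_I|\lambda(y_k,u)-\lambda(y'_k,u)|\,du\le3|y-y'| .
\]

\emph{The operator $R$.} For $v\in V$ put $(Rv)_k=-\sum_{j<k}2^{-(k-j)}v_j$. With $\theta=\sum_{i\ge1}2^{-i(1-p)}<\infty$, interchanging the sums and setting $i=k-j$ gives
\[
\sum_k2^{kp}\sum_{j<k}2^{-(k-j)}|v_j|=\sum_j2^{jp}|v_j|\sum_{i\ge1}2^{ip}2^{-i}=\theta|v| .
\]
So the series converge absolutely, and $R:V\to V$ is linear with $|Rv|\le\theta|v|$. Moreover
\[
(Rv)_k-2(Rv)_{k+1}=-\sum_{j<k}2^{-(k-j)}v_j+\sum_{j\le k}2^{-(k-j)}v_j=v_k ,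
\]
and reducing modulo $1$ gives $DqRv=qv$.

Proposition~\ref{prop:absorb} yields $B(V)\approx B(V)\times B(\ker D)$, and $B(\ker D)\approx B(S_p)$ by Lemmas~\ref{lem:kernel} and~\ref{lem:B}(c).
\end{proof}

\section{The spaces $E_p$ and the proof of Theorem~\ref{thm:A}}\label{sec:A}

The linear facts about $E_p$ have the same proofs over both fields, so let $\mathbb K$ be $\mathbb R$ or $\mathbb C$ and let $L_p^{\mathbb K}$ be the space $L_p[0,1]$ over $\mathbb K$.

\begin{lemma}\label{lem:notr}
Let $0<p<r\le1$. A quasi-normed space over $\mathbb K$ that contains a subspace isomorphic to $L_p^{\mathbb K}$ is not $r$-normable.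
\end{lemma}

\begin{proof}
Otherwise, restricting to the subspace, there is an $r$-norm $\nu$ on $L_p^{\mathbb K}$ with $\nu\le M\|\cdot\|_p$. Let $I_1,\dots,I_n$ be consecutive intervals of length $1/n$. Then $\nu(1)^r\le\sum_{i\le n}\nu(1_{I_i})^r\le M^rn\cdot n^{-r/p}$, which tends to $0$ because $r>p$. This contradicts $\nu(1)>0$.
\end{proof}

Let $S_p^{\mathbb K}=(\mathbb K,|\cdot|^p)$ and define
\[
E_p^{\mathbb K}=B(S_p^{\mathbb K}),\qquad E_p=E_p^{\mathbb R}=B(S_p).
\]
In this case the group $L_1(S_p^{\mathbb K})$ is $L_p(\Omega)$, and $\|z\|_1$ means $\int|z|^p\,d\mu$.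

\begin{lemma}\label{lem:Ep}
$E_p^{\mathbb K}$ is a vector space over $\mathbb K$, the functional $\|\cdot\|_B$ is subadditive, complete and satisfies $\|cz\|_B=|c|^p\|z\|_B$, and $\|\cdot\|_B^{1/p}$ is a complete quasi-norm. The space $E_p^{\mathbb K}$ contains a subspace isomorphic to $L_p^{\mathbb K}$.
\end{lemma}

\begin{proof}
The properties of $\|\cdot\|_B$ are Lemma~\ref{lem:B}(a),(e). The functional $\|\cdot\|_B^{1/p}$ is homogeneous, and convexity of $t\mapsto t^{1/p}$ gives $(a+b)^{1/p}\le2^{1/p-1}(a^{1/p}+b^{1/p})$, so it is a quasi-norm. It has the same Cauchy and convergent sequences as $\|\cdot\|_B$. For $f\in L_p^{\mathbb K}$ let $z(\omega)=f(\omega_1)$. Lemma~\ref{lem:B}(a),(b) with $n=1$ gives $\|f\|_p^p=\|z\|_1\le\|z\|_B\le8\|f\|_p^p$, so the linear map $f\mapsto z$ is an isomorphism onto its image.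
\end{proof}

\begin{lemma}\label{lem:sum}
Let $Y$ be a Banach space over $\mathbb K$ and let $F=Y\oplus E_p^{\mathbb K}$ with $\|(y,z)\|_F=\|y\|+\|z\|_B^{1/p}$.
\begin{enumerate}
\item[(a)] $F$ is a $p$-normable quasi-Banach space that is not $r$-normable for any $r\in(p,1]$.
\item[(b)] If $Y\approx Y\times E_p^{\mathbb K}$, there are a uniform homeomorphism $\Psi:Y\to F$ and a constant $C$ that satisfy the two estimates of Theorem~\ref{thm:B}(1).
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A sum of two complete quasi-norms is a complete quasi-norm on the direct sum. The functional $\nu(y,z)=(\|y\|^p+\|z\|_B)^{1/p}$ is homogeneous, and $\nu^p$ is subadditive. With $a=\|y\|$ and $b=\|z\|_B^{1/p}$, both $a+b$ and $\nu=(a^p+b^p)^{1/p}$ lie between $\max(a,b)$ and $2^{1/p}\max(a,b)$, so $\nu$ is an equivalent $p$-norm. The last claim follows from Lemmas~\ref{lem:notr} and~\ref{lem:Ep}.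

(b) Let $\rho(y,z)=\|y\|+\|z\|_B$, so that $\rho(a-b)$ is the product metric. If $\|(y,z)\|_F=d$, then $\|y\|\le d$ and $\|z\|_B\le d^p$, so $\rho\le d+d^p$. If $\rho(y,z)\le s$, then $\|(y,z)\|_F\le s+s^{1/p}$. Let $\Psi:Y\to Y\times E_p^{\mathbb K}$ be a bijection such that $\Psi$ and $\Psi^{-1}$ are $K$-Lipschitz, $K\ge1$. Then $\|\Psi x-\Psi y\|_F\le Kd+(Kd)^{1/p}$ for $d=\|x-y\|$, and $\|\Psi^{-1}a-\Psi^{-1}b\|\le K\rho(a-b)\le K(d+d^p)$ for $d=\|a-b\|_F$. Take $C=K^{1/p}$. Both bounds tend to $0$ with $d$, so $\Psi$ is a uniform homeomorphism onto $F$.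
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $X=B(V)$, a Banach space by Lemma~\ref{lem:B}(e). By Lemma~\ref{lem:B}(b) the constant functions form an isometric copy of $V$, which is isometric to $\ell_1$, so $X$ has type supremum one by \eqref{eq:typeone}. The properties of $E_p$ are in Lemma~\ref{lem:Ep}, and $E_p$ is non-normable by Lemma~\ref{lem:notr} with $r=1$. Proposition~\ref{prop:main} says that $X\approx X\times E_p$. Lemma~\ref{lem:sum} with $Y=X$ shows that $F=X\oplus E_p$ is non-normable and uniformly homeomorphic to $X$.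
\end{proof}

\section{Linear structure and the proof of Theorem~\ref{thm:B}}\label{sec:Bproof}

A subspace of a quasi-Banach space is \emph{complemented} if it is the range of a bounded linear projection. We use this in the following form. If $J:Z\to W$ and $Q:W\to Z$ are bounded linear maps with $QJ=\mathrm{id}$, then $J$ is an isomorphism onto its image, $JQ$ is a bounded projection onto $J(Z)$, and $W\cong Z\oplus\ker Q$.

The norm of $B(G)$ is a weighted sum of $L_1$-norms of pieces, so $B(G)$ sits inside the space of all sequences of possible pieces. Let $W(G)$ be the group of sequences $y=(y_m)_{m\ge0}$ with $y_m\in L_1^{(m+1)}(G)$ and $\|y\|_W=\sum_m2^m\|y_m\|_1<\infty$.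

\begin{lemma}\label{lem:JQ}
The formulas $Jx=(\Delta_mx)_m$ and $Qy=\sum_my_m$ define homomorphisms $J:B(G)\to W(G)$ and $Q:W(G)\to B(G)$ with $\|Jx\|_W=\|x\|_B$, $\|Qy\|_B\le8\|y\|_W$ and $QJ=\mathrm{id}$. They are linear in the situation of Lemma~\ref{lem:B}(e).
\end{lemma}

\begin{proof}
The claim on $J$ is the definition of $\|\cdot\|_B$ together with \eqref{eq:Delta}. By Lemma~\ref{lem:B}(b), $\|y_m\|_B\le2^{m+3}\|y_m\|_1$, so $\sum_my_m$ converges absolutely in $B(G)$ and $\|Qy\|_B\le8\|y\|_W$. The series $\sum_m\Delta_mx$ converges to $QJx$ in $B(G)$, hence in $L_1(G)$, where its sum is $x$.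
\end{proof}

\begin{lemma}\label{lem:Ls}
Let $0<s\le1$, and let $n_i\ge1$ be integers and $w_i>0$ weights, indexed by a countably infinite set. The space of families $(f_i)$ with $f_i\in L_s(I^{n_i})$ and $\sum_iw_i\|f_i\|_s^s<\infty$, with the quasi-norm $(\sum_iw_i\|f_i\|_s^s)^{1/s}$, is linearly isometric to $L_s[0,1]$, over either field.
\end{lemma}

\begin{proof}
Splitting the binary digits of $u\in I$ into $n$ infinite sets gives a measure-preserving map $\pi:I\to I^n$, and interlacing the digits gives a measure-preserving map $\pi':I^n\to I$ with $\pi'(\pi(u))=u$ almost everywhere. So $f\mapsto f\circ\pi$ is a linear isometry of $L_s(I^n)$ into $L_s(I)$, and it is onto because $g=(g\circ\pi')\circ\pi$. We may thus take $n_i=1$. Partition $(0,1]$ into intervals $J_i$ of positive length $|J_i|$, let $a_i:J_i\to I$ be affine and onto up to endpoints, and send $(f_i)$ to the function equal to $(w_i/|J_i|)^{1/s}f_i\circ a_i$ on $J_i$.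
\end{proof}

For a Banach space $Z$ let $\ell_1(Z)$ be the space of sequences in $Z$ with norm $\sum_i\|z_i\|<\infty$. Lemma~\ref{lem:Ls} gives $L_1\cong\ell_1(L_1)$, and splitting $[0,1]$ into halves gives $L_1\cong L_1\oplus L_1$.

\begin{proposition}\label{prop:XL1}
$X=B(V)$ is isomorphic to $L_1[0,1]$.
\end{proposition}

\begin{proof}
We show that each space is isomorphic to a complemented subspace of the other, and then use $L_1\cong\ell_1(L_1)$.

\emph{$X$ is complemented in $L_1$.} An element $y_m\in L_1^{(m+1)}(V)$ has coordinates $y_{m,k}\in L_1(I^{m+1})$ with $\|y_m\|_1=\sum_k2^{kp}\|y_{m,k}\|_{L_1(I^{m+1})}$. Conversely, a family $(y_{m,k})_k$ for which this sum is finite lies in $V$ at almost every point and defines a measurable $V$-valued function by Lemma~\ref{lem:groups}. So $W(V)$ is the space of Lemma~\ref{lem:Ls} with $s=1$, index set $\{(m,k)\}$ and weights $2^m2^{kp}$. Hence $W(V)$ is isometric to $L_1$, and Lemma~\ref{lem:JQ} gives $L_1\cong X\oplus U$ for a Banach space $U$.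

\emph{$L_1$ is complemented in $X$.} Let $e_0\in V$ be the unit vector at $k=0$, so $|e_0|=1$. Define $J':L_1\to X$ by $J'f(\omega)=f(\omega_1)e_0$; then $\|J'f\|_B\le8\|f\|$ by Lemma~\ref{lem:B}(b). Define $Q':X\to L_1$ by letting $Q'x(\omega_1)$ be the integral of the coordinate $x(\omega)_0$ over $\omega_2,\omega_3,\dots$. By Fubini's theorem $\|Q'x\|\le\int|x_0|\,d\mu\le\|x\|_1\le\|x\|_B$. Since $Q'J'=\mathrm{id}$, we get $X\cong L_1\oplus U'$ for a Banach space $U'$.

\emph{Conclusion.} First, $X\cong L_1\oplus U'\cong L_1\oplus L_1\oplus U'\cong L_1\oplus X$. Second, applying one isomorphism $L_1\to X\oplus U$ in every coordinate gives $\ell_1(L_1)\cong\ell_1(X)\oplus\ell_1(U)$, and $\ell_1(X)\cong X\oplus\ell_1(X)$ by splitting off the first coordinate. Hence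
\[
L_1\cong\ell_1(X)\oplus\ell_1(U)\cong X\oplus\ell_1(X)\oplus\ell_1(U)\cong X\oplus L_1 .
\]
Both $X$ and $L_1$ are isomorphic to $X\oplus L_1$.
\end{proof}

The operator $Q'$ integrates, and this is the step that needs exponent $1$. On $L_p$ with $p<1$ integration is unbounded: $n^{1/p}1_{[0,1/n]}$ has quasi-norm $1$ and integral $n^{1/p-1}$. So this argument does not carry over to $E_p$, for which we obtain part (2) of the theorem.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We first establish, for both fields,
\begin{equation}\label{eq:L1abs}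
L_1^{\mathbb K}\approx L_1^{\mathbb K}\times E_p^{\mathbb K},
\end{equation}
and then prove (2)--(4) for both fields at once. This also proves (5).

For $\mathbb K=\mathbb R$, \eqref{eq:L1abs} follows from $X\approx X\times E_p$ and Proposition~\ref{prop:XL1}, since an isomorphism of Banach spaces is bi-Lipschitz. Together with Lemma~\ref{lem:sum}(b) this proves (1).

Let $\mathbb K=\mathbb C$. For $0<s\le1$ and $w\in\mathbb C$ we have $|w|^s\le|\operatorname{Re}w|^s+|\operatorname{Im}w|^s\le2|w|^s$. With $s=1$ this gives $L_1^{\mathbb C}\approx L_1\times L_1$. With $s=p$ it shows that $w\mapsto(\operatorname{Re}w,\operatorname{Im}w)$ is a bi-Lipschitz isomorphism of $S_p^{\mathbb C}$ onto $S_p\times S_p$ with the sum norm. Since $\|\Delta_m(x,x')\|_1=\|\Delta_mx\|_1+\|\Delta_mx'\|_1$, the group $B(S_p\times S_p)$ is isometric to $E_p\times E_p$, and Lemma~\ref{lem:B}(c) gives $E_p^{\mathbb C}\approx E_p\times E_p$. Hence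
\[
L_1^{\mathbb C}\approx L_1\times L_1\approx(L_1\times E_p)\times(L_1\times E_p)\approx L_1^{\mathbb C}\times E_p^{\mathbb C}.
\]

(2) The space $W(S_p^{\mathbb K})$ consists of sequences $y_m\in L_p(I^{m+1})$ with $\|y\|_W=\sum_m2^m\|y_m\|_p^p<\infty$. With the quasi-norm $\|\cdot\|_W^{1/p}$ it is isometric to $L_p^{\mathbb K}$ by Lemma~\ref{lem:Ls}. The maps $J$ and $Q$ of Lemma~\ref{lem:JQ} are $\mathbb K$-linear and bounded for the quasi-norms, by $1$ and $8^{1/p}$. So $E_p^{\mathbb K}$ is isomorphic to a complemented subspace of $L_p^{\mathbb K}$. The copy of $L_p^{\mathbb K}$ in $E_p^{\mathbb K}$ is in Lemma~\ref{lem:Ep}.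

(3) Let $F_p^{\mathbb K}=L_1^{\mathbb K}\oplus E_p^{\mathbb K}$ and $0<p<r<1$. By Lemma~\ref{lem:sum}(a), $F_r^{\mathbb K}$ is $r$-normable and $F_p^{\mathbb K}$ is not, so they are not isomorphic. Each $F_p^{\mathbb K}$ is a non-normable quasi-Banach space by Lemma~\ref{lem:sum}(a), and is uniformly homeomorphic to $L_1^{\mathbb K}$ by \eqref{eq:L1abs} and Lemma~\ref{lem:sum}(b).

(4) If $Y\cong Z\oplus L_1^{\mathbb K}$, then \eqref{eq:L1abs} gives
\[
Y\approx Z\times L_1^{\mathbb K}\approx Z\times L_1^{\mathbb K}\times E_p^{\mathbb K}\approx Y\times E_p^{\mathbb K}.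
\]
By Lemma~\ref{lem:sum}, $Y\oplus E_p^{\mathbb K}$ is non-normable and uniformly homeomorphic to $Y$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Comptes Rendus Math\'ematiques Mathematical Reports},
\texttt{https://mathreports.ca/download/3727/?tmstv=1776300294}.

\end{thebibliography}
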